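# Evaluating differential forms on the Coxeter complex: the surjection $(SR_W)_k\twoheadrightarrow\mathbb R[\mathcal{OP}_{W,k}]\otimes\det$

## 1. A weighted equilibrium point in every face

Let $W$ be a finite group generated by reflections of $V=\mathbb R^n$. We allow $W$ to be reducible and to fix nonzero vectors. Fix a $W$-invariant inner product $\langle\cdot,\cdot\rangle$. Let $\mathcal A$ be the set of reflecting hyperplanes. For $H\in\mathcal A$ let $s_H$ be the reflection in $H$, let $a_H$ be a unit normal (with either sign), and put $\alpha_H=\langle a_H,\cdot\rangle$. For a subspace $X$ write $\mathrm{pr}_X$ for orthogonal projection onto $X$.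

**Definition (faces).** Two points are equivalent if every $\alpha_H$ has the same sign ($+$, $0$ or $-$) at both. The equivalence classes are the *faces*. They are relatively open convex cones, and together they form the Coxeter complex $\mathcal{OP}_W$. Write $\mathcal{OP}_{W,k}$ for the set of faces of codimension $k$.

For a face $F$ put $X_F=\operatorname{span}F$. Let $Y$ be the intersection of the hyperplanes containing $F$ (with $Y=V$ if there are none). Inside $Y$, the face $F$ is cut out by the open conditions prescribing the nonzero signs of the remaining $\alpha_H$. So $F$ is open in $Y$, and $X_F=Y$. Thus $X_F$ is an intersection of hyperplanes of $\mathcal A$, and $F$ is a connected component of $X_F\setminus\bigcup_{H\not\supseteq X_F}H$.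

The proof turns on one point chosen in each face. Let $F$ be a face, $X=X_F$, and define on $F$
$$\phi_F(x)=\sum_{H\in\mathcal A,\;H\not\supseteq X}|\mathrm{pr}_Xa_H|^2\,\log|\alpha_H(x)|-\tfrac12|x|^2 .\tag{1}$$

**Lemma 1.** The function $\phi_F$ has a unique maximum point $p_F\in F$. It satisfies
$$\sum_{H\not\supseteq X}|\mathrm{pr}_Xa_H|^2\,\frac{\langle a_H,\xi\rangle}{\alpha_H(p_F)}=\langle p_F,\xi\rangle\qquad\text{for all }\xi\in X.\tag{2}$$
Moreover $p_{wF}=w\,p_F$ for all $w\in W$, and the points $p_F$ are distinct.

*Proof.* If $H\not\supseteq X$, then $a_H\notin X^\perp$, so the weight $|\mathrm{pr}_Xa_H|^2$ is positive. Also $\alpha_H$ has constant nonzero sign on the convex set $F$, so $\log|\alpha_H|$ is concave there. Since $-\frac12|x|^2$ is strictly concave, $\phi_F$ is strictly concave, and it has at most one maximum point.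

For existence, note first that $|\alpha_H(x)|\le|x|$. So $\phi_F(x)\le C\log|x|-\frac12|x|^2$ for $|x|\ge1$, with a constant $C\ge0$, and $\phi_F\to-\infty$ as $|x|\to\infty$. If $x\in F$ tends to a point of $\overline F\setminus F$, then some $\alpha_H$ with $H\not\supseteq X$ tends to $0$, because $F$ is a component of $X\setminus\bigcup_{H\not\supseteq X}H$. The other terms stay bounded above on bounded sets, so again $\phi_F\to-\infty$. Hence a maximizing sequence is bounded and its limit points lie in $F$. The maximum is attained.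

At the maximum the derivative in every direction $\xi\in X$ vanishes, which is (2). Finally, $X_{wF}=wX_F$, $a_{wH}=\pm wa_H$, and $w$ is orthogonal, so $\phi_{wF}(wx)=\phi_F(x)$. Uniqueness gives $p_{wF}=wp_F$. Distinct faces are disjoint, so the points are distinct. $\square$

**Example ($A_1^n$).** Let $W=\{\pm1\}^n$ act on $\mathbb R^n$ by sign changes. The hyperplanes are $x_i=0$, and faces correspond to sign vectors in $\{0,+,-\}^n$. Here $X_F$ is a coordinate subspace, $\mathrm{pr}_{X_F}e_i$ is $e_i$ or $0$, and (2) reads $1/p_i=p_i$ for each coordinate $i$ of $X_F$. So $p_F\in\{0,1,-1\}^n$ is the sign vector itself.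

**Example ($B_2$, rays).** The unit normals are $e_1,\ e_2,\ (e_1\pm e_2)/\sqrt2$. On a ray $F=\mathbb R_{>0}u$ with $|u|=1$, write $p_F=\lambda u$. Then (2) with $\xi=u$ gives $\lambda^2=\sum_H\langle a_H,u\rangle^2$. For $u=e_1$ the sum is $1+\frac12+\frac12=2$. For $u=(e_1+e_2)/\sqrt2$ it is $\frac12+\frac12+1=2$. So the eight points are $(\pm\sqrt2,0)$, $(0,\pm\sqrt2)$, $(\pm1,\pm1)$.

Here is what the points are for. We take a polynomial differential $k$-form and record, for each face $F$ of codimension $k$, its value at $p_F$ on the $k$ directions normal to $F$. This produces one number per face, up to a sign convention, and it connects a quotient ring of differential forms with the permutation representation on faces. The odd-looking weights in (1) are what make the connection work. Section 4 shows what goes wrong for other points, and Section 5 shows where (2) enters.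

## 2. Superspace coinvariants and the twisted face representation

Put $S=\mathbb R[x_1,\dots,x_n]$ and $\Omega^k=S\otimes\wedge^kV^*$. So $\Omega=\bigoplus_k\Omega^k$ is the algebra of regular differential forms on $V$, bigraded by polynomial degree and exterior degree $k$. The group acts by $w\cdot\omega=(w^{-1})^*\omega$, that is,
$$(w\cdot\omega)(x)(v_1,\dots,v_k)=\omega(w^{-1}x)(w^{-1}v_1,\dots,w^{-1}v_k).$$

**Definition (superspace coinvariant ring).** Let $SI_W\subseteq\Omega$ be the ideal generated by the $W$-invariant forms with vanishing constant term, i.e. with no component in bidegree $(0,0)$. Put $SR_W=\Omega/SI_W$. Write $(SR_W)_k$ for its part of exterior degree $k$.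

We use these textbook facts.

* (Chevalley) $S^W=\mathbb R[f_1,\dots,f_n]$ for algebraically independent homogeneous $f_j$ of degrees $d_j\ge1$. Also, $S$ is a free $S^W$-module of rank $|W|$.
* (Solomon 1963) The algebra $\Omega^W$ is generated by the $f_j$ and the $df_j$.
* The setwise stabilizer of a face fixes that face pointwise.

By Solomon's theorem, an invariant form with vanishing constant term is a polynomial expression without constant term in the $f_j$ and $df_j$. Hence
$$(SI_W)_k=\sum_jf_j\,\Omega^k+\sum_jdf_j\wedge\Omega^{k-1}.\tag{3}$$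

**Example (rank one).** Let $W=\{\pm1\}$ on $\mathbb R$, so $f_1=x^2$ and $df_1=2x\,dx$. Then $SR_W$ has basis $1,\ x,\ dx$. The element $-1$ fixes $1$ and negates $x$ and $dx$. On the face side there are two half-lines, swapped by $-1$, and one face $\{0\}$. So $\mathbb R[\mathcal{OP}_{W,0}]$ is the regular representation, which is unchanged by tensoring with $\det$, and it matches $\langle1,x\rangle$. In codimension $1$ the permutation representation is trivial while $dx$ spans $\det$. This is why a twist by $\det$ is needed.

**Example ($A_1^n$).** Here $SI_W$ is generated by $x_i^2$ and $x_i\,dx_i$. So $SR_W$ has basis the products $\prod_{i\in A}x_i\prod_{i\in B}dx_i$ with $A\cap B=\emptyset$, and $\dim(SR_W)_k=\binom nk2^{n-k}$. This is the number of sign vectors with exactly $k$ zeros, i.e. $\#\mathcal{OP}_{W,k}$.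

**Example ($B_2$, $k=1$).** Take $f_1=x^2+y^2$ and $f_2=x^2y^2$, and write $g\,dx+h\,dy$ as $(g,h)$. We compute $\Omega^1/SI_W$ degree by degree.

Degree $0$ gives $2$. In degree $1$ only $df_1$ is killed, leaving $4-1=3$. In degree $2$ the four elements $(f_1,0),(0,f_1),(x^2,xy),(xy,y^2)$ are independent, leaving $6-4=2$.

In degree $3$, modulo $f_1$ each slot has basis $xy^2,\ x^2y$, with $x^3\equiv-xy^2$ and $y^3\equiv-x^2y$. The multiples of $df_1$ give $(-xy^2,x^2y)$ and $(x^2y,xy^2)$, and $df_2$ gives $(xy^2,x^2y)$. So $4-3=1$ remains.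

In degree $4$, modulo $f_1$ each slot has basis $x^4,x^3y$ and $f_2\equiv-x^4$. So $f_2dx$ and $f_2dy$ kill the two $x^4$'s. Then $\frac12x\,df_2\equiv(-x^4,x^3y)$ and $\frac12y\,df_2\equiv(-x^3y,-x^4)$ kill the rest. The total is $2+3+2+1=8$, which is the number of rays.

Two facts are quoted from "The superspace coinvariant ring" (https://sites.math.washington.edu/fpsac2026/public/abstracts/rhoades.pdf). In type $A$, $(SR_W)_k\cong\mathbb R[\mathcal{OP}_{W,k}]\otimes\det$ as ungraded $W$-modules for every $k$. In type $BC$, $\dim(SR_W)_k=\#\mathcal{OP}_{W,k}$ for all $k$. Conjecture 2 of that text asks whether for every real reflection group the part $(SR_W)_k$ at least surjects onto the signed permutation representation on codimension-$k$ faces. The answer is yes.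

**Theorem 1.** For every finite real reflection group $W$ and every $k\ge0$ there is a $W$-equivariant surjection $(SR_W)_k\twoheadrightarrow\mathbb R[\mathcal{OP}_{W,k}]\otimes\det$.

**Theorem 2.** Let $r$ be the rank of $W$ (the codimension of $V^W$), and let $\varphi_k$ denote a surjection as in Theorem 1.

1. $\sum_k(-1)^k[\ker\varphi_k]=0$ in the representation ring of $W$.
2. $\varphi_k$ is an isomorphism for $k=0$, $k=1$ and all $k\ge r$.
3. If $r\le3$, then $\varphi_k$ is an isomorphism for all $k$.
4. In type $BC$, $\varphi_k$ is an isomorphism for all $k$ (using the quoted dimension result). So there $(SR_W)_k\cong\mathbb R[\mathcal{OP}_{W,k}]\otimes\det$ as $W$-modules.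
5. For $W$ of type $F_4$, $\dim(SR_W)_3\ge243>240=\#\mathcal{OP}_{W,3}$, and $\ker\varphi_2\cong\ker\varphi_3\ne0$. So "surjection" cannot be improved to "isomorphism" in general.

Sections 3–6 prove Theorem 1, and Sections 7–10 prove Theorem 2.

## 3. Evaluation in the normal directions, and leading forms

**Step 1: a map from forms to signed faces.** The purpose is to realize $\mathbb R[\mathcal{OP}_{W,k}]\otimes\det$ as a quotient of $\Omega^k$. For a face $F$ of codimension $k$ the space $X_F^\perp$ has dimension $k$, so $\wedge^k(X_F^\perp)^*$ is a line. Put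
$$E_k=\bigoplus_{F\in\mathcal{OP}_{W,k}}\wedge^k(X_F^\perp)^*,\qquad \mathrm{ev}:\Omega^k\to E_k,\quad \mathrm{ev}(\omega)_F=\omega(p_F)|_{X_F^\perp}.$$

*Equivariance.* The group $W$ permutes the lines of $E_k$. Since $p_{wF}=wp_F$ and $X_{wF}^\perp=wX_F^\perp$, the component of $\mathrm{ev}(w\cdot\omega)$ at $wF$ is the form $\omega(p_F)(w^{-1}\cdot,\dots,w^{-1}\cdot)$ on $wX_F^\perp$. This is $w$ applied to $\mathrm{ev}(\omega)_F$.

*Surjectivity.* The points $p_F$ are distinct, so there are polynomials $h_F$ with $h_F(p_{F'})=\delta_{FF'}$. Every element of $\wedge^k(X_F^\perp)^*$ is the restriction of some constant form $\eta\in\wedge^kV^*$. Then $\mathrm{ev}(h_F\eta)$ has only the $F$-component, equal to the prescribed element.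

*The module $E_k$.* If $w$ stabilizes $F$, it fixes $X_F$ pointwise. So it acts on the line $\wedge^k(X_F^\perp)^*$ by $\det(w|_{X_F^\perp})^{-1}=\det(w)^{-1}=\det w$. Summing over $W$-orbits of faces,
$$E_k\cong\bigoplus_{[F]}\mathrm{Ind}_{\mathrm{Stab}(F)}^W\bigl(\det|_{\mathrm{Stab}(F)}\bigr)\cong\bigoplus_{[F]}\bigl(\mathrm{Ind}_{\mathrm{Stab}(F)}^W\mathbf 1\bigr)\otimes\det\cong\mathbb R[\mathcal{OP}_{W,k}]\otimes\det .\tag{4}$$

Let $I_k=\ker\mathrm{ev}$. It is $W$-stable. It is also an $S$-submodule, since multiplying $\omega$ by $h\in S$ multiplies $\mathrm{ev}(\omega)_F$ by the number $h(p_F)$.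

**Step 2: replacing $I_k$ by a graded submodule.** The ideal $SI_W$ is homogeneous but $I_k$ is not, so we pass to top-degree parts.

**Definition (leading forms).** For a subspace $M\subseteq\Omega^k$, let $\mathrm{gr}\,M$ be the span of the top polynomial-degree components of elements of $M$. For instance, if $M=(x^2-1)\subseteq\mathbb R[x]$, the polynomials vanishing at $\pm1$, then $\mathrm{gr}\,M=(x^2)$.

**Lemma 2.** $\mathrm{gr}\,I_k$ is a $W$-stable graded $S$-submodule of $\Omega^k$, and $\Omega^k/\mathrm{gr}\,I_k\cong\Omega^k/I_k$ as $W$-modules.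

*Proof.* Both $W$ and multiplication by homogeneous elements of $S$ carry top components to top components (or to $0$). So $\mathrm{gr}\,I_k$ is a $W$-stable $S$-submodule. The space $Q=\Omega^k/I_k\cong E_k$ is finite-dimensional. Filter it by the images $Q_{\le d}$ of the forms of polynomial degree at most $d$. Then
$$Q_{\le d}/Q_{\le d-1}\cong\Omega^k_{\le d}\big/\bigl(\Omega^k_{\le d-1}+I_k\cap\Omega^k_{\le d}\bigr)\cong\Omega^k_d/(\mathrm{gr}\,I_k)_d ,$$
because $(\mathrm{gr}\,I_k)_d$ is exactly the space of degree-$d$ components of elements of $I_k\cap\Omega^k_{\le d}$. These isomorphisms are $W$-equivariant. By Maschke's theorem a filtered finite-dimensional $W$-module is isomorphic to the sum of its graded pieces. $\square$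

So Theorem 1 will follow from the inclusion $(SI_W)_k\subseteq\mathrm{gr}\,I_k$. By (3) we need every $df_j\wedge\eta$ and every $f_j\omega$ to be a leading form of $I_k$.

## 4. Arbitrary points in the faces: the obstruction in type $B_2$

Everything in Section 3 holds for any choice of one point in each face that is compatible with $W$. A sensible person would try exactly that. In fact half of the needed inclusion is also true for any choice.

**Lemma 3.** Let $p$ be any point of a face $F$ of codimension $k$, and let $X=X_F$. Then
$$\nabla f_j(p)\in X\quad\text{for all }j.\tag{5}$$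
Consequently $df_j\wedge\eta\in I_k$ for all $\eta\in\Omega^{k-1}$.

*Proof.* Let $W_X$ be the group generated by the $s_H$ with $H\supseteq X$. Its fixed space is $\bigcap_{H\supseteq X}H=X$. Since $f_j$ is invariant and $W$ is orthogonal, $\nabla f_j(wx)=w\nabla f_j(x)$. For $w\in W_X$ we have $wp=p$, so $w\nabla f_j(p)=\nabla f_j(p)$. Hence $\nabla f_j(p)\in V^{W_X}=X$. So $df_j(p)=\langle\nabla f_j(p),\cdot\rangle$ vanishes on $X^\perp$, and then $(df_j\wedge\eta)(p)|_{X^\perp}=0$, since restriction to $X^\perp$ is multiplicative. Applying this at every $p_F$ gives the last statement. $\square$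

For $k=0$ the other half is easy too. The chambers form a single $W$-orbit, so each $f_j$ takes one value $\gamma_j$ on all the chosen points. Then $(f_j-\gamma_j)\omega\in I_0$ has leading form $f_j\omega$.

For $k\ge1$ this breaks down. In type $B_2$ with $k=1$, put points at distance $a$ on the four axis rays and at distance $b$ on the four diagonal rays.

*With unequal radii the inclusion is false.* Suppose $(x^2+y^2)\,dx\in\mathrm{gr}\,I_1$. So $I_1$ contains some $\omega$ with this as degree-$2$ part and the rest of lower degree. Replacing $\omega$ by $\frac12(\omega-(-1)\cdot\omega)$ removes the terms with linear coefficients. Averaging with the reflection $y\mapsto-y$ then removes the $dy$-term. As $I_1$ is $W$-stable, $(x^2+y^2+\gamma)\,dx\in I_1$ for some constant $\gamma$. Evaluating at $(0,a)$ on the normal $e_1$ gives $a^2+\gamma=0$. Evaluating at $(b/\sqrt2,b/\sqrt2)$ on the normal $e_1-e_2$ gives $b^2+\gamma=0$. So $a=b$ is forced.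

*With equal radii, subtracting constants still fails.* Now $f_1-a^2$ vanishes at all eight points, so $f_1$ causes no trouble. But $f_2=x^2y^2$ is $0$ at the axis points and $a^4/4$ at the diagonal points. So $(f_2-\gamma)\,dx$, evaluated at $(0,a)$ and at $(a/\sqrt2,a/\sqrt2)$, would require both $\gamma=0$ and $\gamma=a^4/4$. No choice of positive radii helps, since $f_2$ is zero on the axes and nonzero on the open diagonals.

The general reason is that invariants separate $W$-orbits. If all the $f_j$ were constant on the chosen points, these points would form one orbit, whereas codimension-$k$ faces usually fall into several orbits. So the lower-order correction of $f_j\omega$ cannot be a scalar. It must act on the form part of $\omega$ in a way that detects which face we are at.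

## 5. The operator $L_j$ correcting $f_j\,\omega$

At a point $p\in F$ we only see $\omega(p)$ on $\wedge^kX^\perp$, a line. A derivation of $\wedge V$ coming from an operator on $V$ that preserves $X^\perp$ acts on this line by a trace, and that trace depends on $F$. We build such an operator from the projections onto the $a_H$.

**Step 1: polynomial coefficients.** We define the coefficients of the correction and check that they are polynomials of low degree. The polynomial $\langle\nabla f_j,a_H\rangle$ satisfies
$$\langle\nabla f_j(s_Hx),a_H\rangle=\langle s_H\nabla f_j(x),a_H\rangle=\langle\nabla f_j(x),s_Ha_H\rangle=-\langle\nabla f_j(x),a_H\rangle .$$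
So it vanishes on $H$ and is divisible by $\alpha_H$. Put
$$c_{j,H}=\langle\nabla f_j,a_H\rangle/\alpha_H\in S.$$
It is zero or homogeneous of degree $d_j-2$. If $d_j=1$ it is zero, since the numerator is then a constant divisible by $\alpha_H$. It does not depend on the sign of $a_H$. From $a_{wH}=\pm wa_H$ and $\nabla f_j(wx)=w\nabla f_j(x)$ we get
$$c_{j,wH}(wx)=c_{j,H}(x)\qquad(w\in W).\tag{6}$$

**Step 2: the operator.** Let $P_H$ be the orthogonal projection onto $\mathbb Ra_H$, and $D_H$ its extension to a derivation of $\wedge V$. Let $D_H^*$ be the dual operator on $\wedge^kV^*$, extended $S$-linearly to $\Omega^k$: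
$$(D_H^*\omega)(v_1,\dots,v_k)=\sum_i\omega(v_1,\dots,P_Hv_i,\dots,v_k).$$
The operator that will produce $f_j\omega$ as a leading form is the $S$-linear map
$$L_j(\omega)=d_jf_j\,\omega-\sum_{H\in\mathcal A}c_{j,H}\,(\omega-D_H^*\omega),\qquad\omega\in\Omega^k.\tag{7}$$
If $\omega$ is homogeneous, the first term has polynomial degree $d_j+\deg\omega$, and all other terms have degree lower by exactly $2$ (or are zero).

**Proposition 4.** $L_j(\omega)\in I_k$ for all $\omega\in\Omega^k$.

*Proof.* Fix $F$ of codimension $k$. Let $X=X_F$, $p=p_F$, and $0\ne\nu\in\wedge^kX^\perp$. We must show $L_j(\omega)(p)(\nu)=0$.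

**Step 3: the derivation acts on $\nu$ by a trace.** This turns the operator in (7) into a number. Consider $B=\sum_Hc_{j,H}(p)P_H$ on $V$. It is symmetric. For $w\in W_X$ we have $wp=p$, so (6) gives $c_{j,wH}(p)=c_{j,wH}(wp)=c_{j,H}(p)$. Since $wP_Hw^{-1}=P_{wH}$, it follows that $wBw^{-1}=B$. Thus $B$ commutes with $W_X$, so it preserves $V^{W_X}=X$. Being symmetric, it also preserves $X^\perp$. Its derivation extension $\sum_Hc_{j,H}(p)D_H$ therefore preserves the top exterior power $\wedge^kX^\perp$ and acts there by $\mathrm{tr}(B|_{X^\perp})$. On $X^\perp$ the map $u\mapsto\mathrm{pr}_{X^\perp}P_Hu=\langle a_H,u\rangle\,\mathrm{pr}_{X^\perp}a_H$ has trace $|\mathrm{pr}_{X^\perp}a_H|^2$. So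
$$\mathrm{tr}(B|_{X^\perp})=\sum_Hc_{j,H}(p)\,|\mathrm{pr}_{X^\perp}a_H|^2 .$$
A single $D_H$ need not preserve $\wedge^kX^\perp$; only the weighted sum does.

**Step 4: the equilibrium equation.** We now check that the resulting number is zero. Since $|a_H|=1$, we have $1-|\mathrm{pr}_{X^\perp}a_H|^2=|\mathrm{pr}_Xa_H|^2$, so
$$L_j(\omega)(p)(\nu)=\Bigl[d_jf_j(p)-\sum_Hc_{j,H}(p)\,|\mathrm{pr}_Xa_H|^2\Bigr]\,\omega(p)(\nu).\tag{8}$$
Terms with $H\supseteq X$ vanish because then $\mathrm{pr}_Xa_H=0$. For $H\not\supseteq X$ we have $\alpha_H(p)\ne0$ and $c_{j,H}(p)=\langle a_H,\nabla f_j(p)\rangle/\alpha_H(p)$. By (5) the vector $\xi=\nabla f_j(p)$ lies in $X$, so (2) applies to it. Together with Euler's identity,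
$$\sum_{H\not\supseteq X}|\mathrm{pr}_Xa_H|^2\,\frac{\langle a_H,\nabla f_j(p)\rangle}{\alpha_H(p)}=\langle p,\nabla f_j(p)\rangle=d_jf_j(p).$$
So the bracket in (8) is zero. $\square$

The choice of $p_F$ is now visible. Vanishing of the bracket in (8) is the critical-point equation (2) for $\phi_F$, tested on the vectors $\nabla f_j(p)$.

**Example ($B_2$, $j=2$, $\omega=dx$).** For $f_2=x^2y^2$ we have $\nabla f_2=(2xy^2,2x^2y)$. The coefficients for the normals $e_1$, $e_2$, $(e_1+e_2)/\sqrt2$, $(e_1-e_2)/\sqrt2$ are $2y^2,\ 2x^2,\ 2xy,\ -2xy$. The forms $dx-D_H^*dx$ are $0,\ dx,\ \frac12(dx-dy),\ \frac12(dx+dy)$. Hence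
$$L_2(dx)=(4x^2y^2-2x^2)\,dx+2xy\,dy .$$
At $(\pm\sqrt2,0)$ the $dy$-coefficient is $0$. At $(0,\pm\sqrt2)$ the $dx$-coefficient is $0$. At $\pm(1,1)$ on $(1,-1)$ we get $(4-2)-2=0$. At $\pm(1,-1)$ on $(1,1)$ we get $(4-2)+(-2)=0$. So $L_2(dx)\in I_1$ with leading form $4f_2\,dx$, which no scalar correction could give.

## 6. The inclusion $(SI_W)_k\subseteq\mathrm{gr}\,I_k$

*Proof of Theorem 1.* By Lemma 3, $df_j\wedge\Omega^{k-1}\subseteq I_k$. This space is spanned by homogeneous elements, which are their own leading forms, so $df_j\wedge\Omega^{k-1}\subseteq\mathrm{gr}\,I_k$. By Proposition 4, for homogeneous $\omega$ the element $L_j(\omega)\in I_k$ has leading form $d_jf_j\omega$ with $d_j\ne0$. So $f_j\Omega^k\subseteq\mathrm{gr}\,I_k$. By (3), $(SI_W)_k\subseteq\mathrm{gr}\,I_k$. With Lemma 2, Step 1 of Section 3 and (4),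
$$(SR_W)_k=\Omega^k/(SI_W)_k\twoheadrightarrow\Omega^k/\mathrm{gr}\,I_k\cong\Omega^k/I_k\cong E_k\cong\mathbb R[\mathcal{OP}_{W,k}]\otimes\det,$$
and all maps are $W$-equivariant. $\blacksquare$

For Theorem 2, note that $(SR_W)_k$ is finite-dimensional, being a quotient of $S/(f_1,\dots,f_n)\otimes\wedge^kV^*$. So a surjection $\varphi_k$ is an isomorphism if and only if $\dim(SR_W)_k=\#\mathcal{OP}_{W,k}$. In particular part 4 of Theorem 2 is immediate from the quoted dimension formula in type $BC$.

## 7. Two alternating sums: Theorem 2, part 1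

**Step 1: the de Rham complex of $SR_W$.** We show
$$\sum_k(-1)^k[(SR_W)_k]=[\mathbf 1].\tag{9}$$
By (3), $SI_W$ is the ideal generated by the $f_j$ and $df_j$. It is stable under $d$, since $d(f_j\omega)=df_j\wedge\omega+f_j\,d\omega$ and $d(df_j\wedge\omega)=-df_j\wedge d\omega$. Let $E=\sum_ix_i\partial_{x_i}$ be the Euler field. The ideal is stable under contraction $\iota_E$, since $\iota_E(f_j\omega)=f_j\,\iota_E\omega$ and $\iota_E(df_j\wedge\omega)=d_jf_j\,\omega-df_j\wedge\iota_E\omega$. So $d$ and $\iota_E$ act on $SR_W$. Both commute with $W$, because $d$ commutes with pullbacks and $E$ is invariant under linear maps. By Cartan's formula $d\iota_E+\iota_Ed$ is multiplication by the total degree, polynomial plus exterior. Both maps preserve total degree. Hence in each total degree $m>0$ the complex $(SR_W,d)$ is exact, and its alternating sum in the representation ring is $0$. In total degree $0$ only the constants $\mathbb R$ survive, with trivial action. This is (9).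

**Step 2: counting fixed faces with signs.** We show
$$\sum_k(-1)^k\bigl[\mathbb R[\mathcal{OP}_{W,k}]\otimes\det\bigr]=[\mathbf 1].\tag{10}$$
Let $w\in W$ and $U=V^w$. If a face $F$ meets $U$, then $wF$ meets $F$. So $wF=F$, and $F$ is fixed pointwise, i.e. $F\subseteq U$. Thus the faces with $wF=F$ are exactly those contained in $U$. They are the faces in $U$ of the arrangement $\{H\cap U: H\not\supseteq U\}$.

We claim that $\sum_{F\subseteq U}(-1)^{\dim F}=(-1)^{\dim U}$. Add the hyperplanes of the arrangement one at a time. With none, $U$ is the only face. When a hyperplane is added, a face of dimension $m$ that meets it without being contained in it is cut into three convex pieces. Two have dimension $m$, because a nonzero linear form on the span vanishing at a point of the relatively open face takes both signs on it. One has dimension $m-1$. Since $(-1)^m+(-1)^m+(-1)^{m-1}=(-1)^m$, and other faces are unchanged, the signed count stays the same. (It is the Euler characteristic with compact support of $U$.)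

Therefore
$$\sum_k(-1)^k\,\mathrm{tr}\bigl(w,\mathbb R[\mathcal{OP}_{W,k}]\bigr)=(-1)^n\sum_{F\subseteq V^w}(-1)^{\dim F}=(-1)^{n-\dim V^w}=\det w .$$
The last equality holds because $w$ is orthogonal: its non-real eigenvalues come in conjugate pairs of product $1$, so $n-\dim V^w$ has the parity of the multiplicity of the eigenvalue $-1$. Multiplying by $\det w=\pm1$ gives the character value $1$ for every $w$, which is (10).

Since $[\ker\varphi_k]=[(SR_W)_k]-[\mathbb R[\mathcal{OP}_{W,k}]\otimes\det]$, subtracting (10) from (9) proves part 1.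

## 8. Exterior degrees $0$, $1$ and at least $r$: Theorem 2, part 2

**Step 1: reduction to irreducible essential groups.** This lets us use Coxeter elements. Write $W=\prod_iW_i$ acting on $V=V^W\oplus\bigoplus_iV_i$, with $W_i$ irreducible and essential on $V_i$. Basic invariants of $W$ are the linear coordinates on $V^W$ together with basic invariants of all the $W_i$. The linear coordinates and their differentials reduce the forms on $V^W$ to $\mathbb R$. So $SR_W\cong\bigotimes_iSR_{W_i}$ as a graded tensor product. Faces of $W$ are products of $V^W$ with faces of the $W_i$, and codimensions add. Hence both $\sum_k\dim(SR_W)_k\,z^k$ and $\sum_k\#\mathcal{OP}_{W,k}\,z^k$ are products over $i$ of the corresponding polynomials of the $W_i$, each of degree at most $r_i=\dim V_i$. The coefficients of $z^0$ and $z^1$ in a product depend only on those coefficients of the factors. The coefficient of $z^r$ with $r=\sum r_i$ is the product of the coefficients of $z^{r_i}$. Coefficients beyond $z^r$ vanish. So it suffices to prove equality of dimensions for $k=0,1,n$ when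 $W$ is irreducible and essential, with $r=n\ge1$.

We use one more textbook fact. Every $W$-orbit of faces meets the closure of a fixed chamber in one face. The faces of codimension $k$ of that chamber correspond to $k$-element sets $I$ of simple reflections, and the stabilizer is the group $W_I$ generated by $I$. So
$$\#\mathcal{OP}_{W,k}=\sum_{|I|=k}|W|/|W_I| .\tag{11}$$

**Step 2: $k=0$.** This is a classical count. $(SR_W)_0=S/(f_1,\dots,f_n)$ is the coinvariant algebra, of dimension $|W|=\#\mathcal{OP}_{W,0}$.

**Step 3: $k=n$.** Here the quadratic invariant suffices. Take orthonormal coordinates and $f_1=|x|^2$, so $df_1=2\sum_ix_i\,dx_i$. Wedging $df_1$ with the product of all $dx_l$, $l\ne i$, gives $\pm2x_i\,dx_1\wedge\dots\wedge dx_n$. So $df_1\wedge\Omega^{n-1}=\mathfrak m\,\Omega^n$ with $\mathfrak m=(x_1,\dots,x_n)$, and $\dim(SR_W)_n\le1$. Since $W$ is essential, $\{0\}$ is the only face of codimension $n$, and Theorem 1 gives $\dim(SR_W)_n\ge1$.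

**Step 4: $k=1$, the matrix identity.** We want to see that $(SR_W)_1$ is the cokernel of one square matrix. If $n=1$ this is Step 3, so let $n\ge2$. Order the degrees so that $2\le d_1\le\dots\le d_{n-1}<d_n=h$, where $h$ is the Coxeter number (Humphreys, *Reflection Groups and Coxeter Groups*, Ch. 3). Let $J$ be the $n\times n$ matrix with columns $\nabla f_i$ in orthonormal coordinates. The entries of $J^TJ$ are $\langle\nabla f_i,\nabla f_j\rangle\in S^W$, of degree $d_i+d_j-2$, and $0<d_i+d_j-2<2h$. Modulo $f_1,\dots,f_{n-1}$ an element of $S^W$ is a polynomial in $f_n$. If it is homogeneous of degree strictly between $0$ and $2h$, it is a constant multiple of $f_n$. So over $B=S/(f_1,\dots,f_{n-1})$,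
$$J^TJ=f_n\,\Gamma,\qquad\Gamma\in M_n(\mathbb R).\tag{12}$$

*$\Gamma$ is invertible.* A Coxeter element $c$ has a complex eigenvector $v$ with eigenvalue $\zeta=e^{2\pi i/h}$ lying on no reflecting hyperplane (Humphreys, §3.19). For $i<n$, $f_i(v)=f_i(cv)=\zeta^{d_i}f_i(v)$ with $0<d_i<h$, so $f_i(v)=0$. Hence (12) may be evaluated at $v$, giving $J(v)^TJ(v)=f_n(v)\Gamma$. The Jacobian $\det J$ is a nonzero constant times $\prod_H\alpha_H$, so $\det J(v)\ne0$. Thus $f_n(v)\Gamma$ is invertible, and hence so is $\Gamma$.

*$f_nB^n\subseteq JB^n$.* Put $R=\mathbb R[f_n]$. Since $S$ is free of rank $|W|$ over $S^W$, the ring $B=S\otimes_{S^W}R$ is free of rank $|W|$ over $R$. In particular $f_n$ is a non-zero-divisor in $B$. Over $B[f_n^{-1}]$ the matrix $f_n^{-1}\Gamma^{-1}J^T$ is a left inverse of the square matrix $J$ by (12). So it is also a right inverse, because the ring is commutative. As $B$ embeds in $B[f_n^{-1}]$,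
$$J\,(\Gamma^{-1}J^T)=f_n\,\mathrm{Id}\qquad\text{over }B.\tag{13}$$
Therefore $f_nB^n\subseteq JB^n$. Reading (3) for $k=1$ with a form $\sum g_i\,dx_i$ written as the column of its $g_i$, we get
$$(SR_W)_1=B^n/(JB^n+f_nB^n)=B^n/JB^n .$$

**Step 5: $k=1$, the dimension.** We compute $\dim_{\mathbb R}B^n/JB^n$ by comparing $J$ with its partner in (13). Let $T$ be an endomorphism with nonzero determinant of a free module of finite rank over the principal ideal domain $R$. By Smith normal form, the dimension of its cokernel is the degree in $f_n$ of its determinant. For $M\in M_n(B)$ acting on $B^n$, a free $R$-module of rank $n|W|$, the determinant over $R$ is $N(\det_BM)$. Here $N(b)$ is the determinant over $R$ of multiplication by $b$ on $B$ (transitivity of determinants). By (13) the determinants over $R$ of $J$ and $\Gamma^{-1}J^T$ have product $f_n^{n|W|}$, so both are nonzero. Since $\det_B(\Gamma^{-1}J^T)=\det(\Gamma)^{-1}\det_BJ$ and $N$ is multiplicative, these two determinants over $R$ differ by the nonzero constant $\det(\Gamma)^{-|W|}$. So they have equal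 degree, namely half of $n|W|$. Hence
$$\dim(SR_W)_1=\tfrac12n|W| .$$
By (11), $\#\mathcal{OP}_{W,1}=\sum_{s\text{ simple}}|W|/2=\frac12n|W|$. This proves part 2. For $B_2$ the value is $\frac12\cdot2\cdot8=8$, as found by hand in Section 2.

## 9. Rank at most three: Theorem 2, part 3

If $r\le2$, every $k$ is $0$, $1$ or at least $r$, and part 2 applies. If $r=3$, part 2 gives $\ker\varphi_k=0$ for all $k\ne2$. Then part 1 reads $[\ker\varphi_2]=0$, so $\ker\varphi_2=0$.

## 10. A lower bound for $(SR_W)_3$ in type $F_4$: Theorem 2, part 5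

Let $W=W(F_4)$, so $n=4$, $|W|=1152$, and the degrees are $2,6,8,12$. Write $f_1=|x|^2,\ g_6,\ g_8,\ g_{12}$ for basic invariants. Deleting a node from the diagram leaves $B_3$ (for the two end nodes; order $48$) or $A_2\times A_1$ (for the two middle nodes; order $12$). By (11), $\#\mathcal{OP}_{W,3}=2\cdot\frac{1152}{48}+2\cdot\frac{1152}{12}=48+192=240$. It remains to bound $\dim(SR_W)_3$ from below.

**Step 1: a model of $(SR_W)_3$.** We trade $3$-forms for polynomials. Identify $S\otimes V\cong\Omega^3$ by $\theta\mapsto\iota_\theta\mathrm{vol}$. For constant vectors $u,v$ and a polynomial $f$, contract the zero form $df\wedge\mathrm{vol}$ first with $v$, then with $u$: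
$$0=\iota_u\bigl(v(f)\,\mathrm{vol}-df\wedge\iota_v\mathrm{vol}\bigr)=v(f)\,\iota_u\mathrm{vol}-u(f)\,\iota_v\mathrm{vol}+df\wedge\iota_u\iota_v\mathrm{vol}.$$
The forms $\iota_u\iota_v\mathrm{vol}$ span $\Omega^2$ over $S$. So $df\wedge\Omega^2$ corresponds to the $S$-span of the elements $u(f)\,v-v(f)\,u$. For $f=f_1$ these are $2(\langle x,u\rangle v-\langle x,v\rangle u)$. By exactness of the Koszul complex, they generate the kernel of the surjection $S\otimes V\to\mathfrak m$, $\theta\mapsto\langle x,\theta\rangle$. Under this map $u(g)v-v(g)u$ goes to $E_{uv}g$, where $E_{uv}=\langle x,v\rangle\partial_u-\langle x,u\rangle\partial_v$, and $g\,\Omega^3$ goes to $g\,\mathfrak m$. Therefore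
$$(SR_W)_3\cong\mathfrak m/K,\qquad K=f_1\mathfrak m+\sum_{g\in\{g_6,g_8,g_{12}\}}\bigl(g\,\mathfrak m+S\cdot\{E_{uv}g\}\bigr).\tag{14}$$
The linear vector fields $E_{uv}$ span $\mathfrak{so}(4)$. From now on all spaces are complexified, which does not change dimensions.

**Step 2: coordinates on $S/f_1S$.** We make the quotient by $f_1$ explicit. Identify $V$ with the quaternions $\mathbb H\subset M_2(\mathbb C)=V_{\mathbb C}$, so that $f_1=\det$. Put $\Theta=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$, and let $V_d$ be the space of binary forms of degree $d$. The map $\pi(\xi,\eta)=\xi(\Theta\eta)^T$ from $\mathbb C^2\times\mathbb C^2$ has image the matrices of rank at most $1$. Pulling back a polynomial of degree $d$ gives a form of bidegree $(d,d)$. All of $V_d\otimes V_d$ is reached, because the entries of $\pi$ are, up to sign, the products $\xi_i\eta_j$. The kernel consists of the polynomials vanishing where $\det=0$. It is $(f_1)$ by the Nullstellensatz, as $\det$ is irreducible. So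
$$S/f_1S\cong\bigoplus_dV_d\otimes V_d .$$

The maps $x\mapsto ax+xb$ with $a,b\in\mathfrak{sl}_2$ preserve $\det$ infinitesimally. They form a $6$-dimensional space, since $ax+xb=0$ for all $x$ forces $a=-b$ to be scalar, hence zero. So they make up $\mathfrak{so}(4,\mathbb C)$. For $b\in SL_2$ we have $b^T\Theta b=\Theta$, i.e. $b^T\Theta=\Theta b^{-1}$. Hence $a\,\pi(\xi,\eta)\,b=\pi(a\xi,b^{-1}\eta)$. In words,
$$x\mapsto axb\quad\text{acts as}\quad(\xi,\eta)\mapsto(a\xi,b^{-1}\eta)\qquad(a,b\in SL_2).\tag{15}$$
For a binary form $P$ in $s,t$ put $LP=\mathrm{span}\{sP_t,\ tP_s,\ sP_s-tP_t\}$, the span of the derivatives of $P$ along $\mathfrak{sl}_2$. Differentiating (15) in $a$ and in $b$ separately, if $g\equiv P\otimes Q$ modulo $f_1$, then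
$$\mathrm{span}\{E_{uv}g\}\equiv LP\otimes Q+P\otimes LQ .\tag{16}$$

**Step 3: $g_6$ and $g_8$ modulo $f_1$.** We show that, up to nonzero scalars, $g_6\equiv q\otimes q$ and $g_8\equiv o\otimes o$, where
$$q=st(s^4-t^4),\qquad o=s^8+14s^4t^4+t^8 .$$

*The rotation subgroup.* The normalized roots of $F_4$ are the $24$ Hurwitz units and the $24$ quaternions $(\pm\alpha\pm\beta)/\sqrt2$ with $\alpha\ne\beta$ in $\{1,i,j,k\}$. Together they form the binary octahedral group $2O$. For a unit quaternion $\rho$ we have $2\langle x,\rho\rangle=x\bar\rho+\rho\bar x$, so $s_\rho(x)=x-(x\bar\rho+\rho\bar x)\rho=-\rho\bar x\rho$. Hence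
$$s_\rho s_{\rho'}(x)=(\rho\bar\rho')\,x\,(\bar\rho'\rho).$$
These products generate the rotation subgroup $W^+$.

*Action of $2O$ on $q$ and $o$.* Represent $i$ by $\mathrm{diag}(\sqrt{-1},-\sqrt{-1})$ and $j$ by $\Theta$. The elements $(1+i)/\sqrt2$ and $(1+j)/\sqrt2$ generate $2O$. Indeed their squares are $i$ and $j$, and their product is $(1+i+j+k)/2$, of order $6$. So the subgroup of Hurwitz units they generate has order divisible by $8$ and by $3$, i.e. it contains all $24$ units, and $(1+i)/\sqrt2$ is not one of these.

The first generator multiplies $s,t$ by $e^{\pm\pi\sqrt{-1}/4}$. It fixes $st$ and negates $s^4$ and $t^4$, so $q\mapsto-q$. The second substitutes $s\mapsto(s+t)/\sqrt2$, $t\mapsto(t-s)/\sqrt2$. It sends $st\mapsto\frac12(t^2-s^2)$, $s^2-t^2\mapsto2st$ and $s^2+t^2\mapsto s^2+t^2$, so again $q\mapsto-q$. Hence $q(ax)=\varepsilon(a)q(x)$ for a character $\varepsilon:2O\to\{\pm1\}$.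

The Hessian determinant of $q=s^5t-st^5$ is
$$q_{ss}q_{tt}-q_{st}^2=-400s^4t^4-25(s^4-t^4)^2=-25\,o .$$
The Hessian of $q\circ a$ is the Hessian of $q$ composed with $a$ when $\det a=1$, and the Hessian of $-q$ equals that of $q$. So $o$ is $2O$-invariant.

*Conclusion of the step.* By (15), $s_\rho s_{\rho'}$ multiplies $q\otimes q$ by $\varepsilon(\rho\bar\rho')\,\varepsilon(\bar\rho'\rho)^{-1}=1$, and it fixes $o\otimes o$. So both are $W^+$-invariant in $S/f_1S$. By averaging over $W^+$ they lift to $W^+$-invariants in $S$ of degrees $6$ and $8$. A $W^+$-invariant is the sum of a $W$-invariant and an anti-invariant. Anti-invariants are divisible by $\prod_H\alpha_H$, of degree $24$, so in degrees below $24$ the lift is $W$-invariant. Since $S^W_6=\langle f_1^3,g_6\rangle$ and $S_8^W=\langle f_1^4,f_1g_6,g_8\rangle$, reduction modulo $f_1$ shows that $q\otimes q$ is a scalar multiple of the image of $g_6$, and $o\otimes o$ of the image of $g_8$. The scalars are nonzero as $q\otimes q$ and $o\otimes o$ are nonzero.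

**Step 4: the images $\bar K_d$.** We describe $K$ modulo $f_1$ in each degree below $12$. For $d\ge3$ we have $(f_1\mathfrak m)_d=f_1S_{d-2}$, so $(\mathfrak m/f_1\mathfrak m)_d=V_d\otimes V_d$, of dimension $(d+1)^2$. Let $\bar K_d$ be the image of $K_d$ there. Since $f_1\mathfrak m\subseteq K$, $\dim(\mathfrak m/K)_d=(d+1)^2-\dim\bar K_d$. As $S_m$ maps onto $V_m\otimes V_m$, (16) shows that for $P=q$, $e=6$ or $P=o$, $e=8$, the elements $S_{d-e}\{E_{uv}g_e\}$ contribute
$$(V_{d-e}LP)\otimes(V_{d-e}P)+(V_{d-e}P)\otimes(V_{d-e}LP)\tag{17}$$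
to $\bar K_d$ for $d\ge e$. The elements $g_e\mathfrak m$ contribute $(V_{d-e}P)\otimes(V_{d-e}P)$ for $d>e$. The latter is contained in (17), because
$$s(sP_s-tP_t)+2t(sP_t)=e\,sP,\qquad -t(sP_s-tP_t)+2s(tP_s)=e\,tP$$
by Euler's identity. So $V_1P\subseteq V_1LP$, and then $V_mP\subseteq V_mLP$ for all $m\ge1$. The invariant $g_{12}$ contributes only in degrees $\ge12$.

We also use two linear-algebra facts. If $C\subseteq A$ are subspaces of a vector space, then $(A\otimes C)\cap(C\otimes A)=C\otimes C$, so $\dim(A\otimes C+C\otimes A)=2\dim A\dim C-(\dim C)^2$. For $U\subseteq V_d$, the quotient of $V_d\otimes V_d$ by $U\otimes V_d+V_d\otimes U$ is $(V_d/U)^{\otimes2}$.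

**Step 5: degree by degree.** We bound $\dim(\mathfrak m/K)_d$ from below for $1\le d\le11$.

* $d=1,2$: all generators of $K$ have degree at least $3$, so the dimensions are those of $\mathfrak m$, namely $4$ and $10$.
* $d=3,4,5$: $\bar K_d=0$, so the dimensions are $16,25,36$.
* $d=6$: $\bar K_6=Lq\otimes q+q\otimes Lq$ has dimension at most $6$, leaving at least $49-6=43$.
* $d=7$: put $C=V_1q$, of dimension $2$, and $A=V_1Lq\supseteq C$, of dimension at most $2\cdot3=6$. Then $\bar K_7=A\otimes C+C\otimes A$ has dimension at most $24-4=20$, leaving at least $64-20=44$.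
* $d=8$: put $C=V_2q$, of dimension $3$, and $A=V_2Lq\supseteq C$. From $sq_t=s^6-5s^2t^4$, $tq_s=-(t^6-5s^4t^2)$ and $sq_s-tq_t=4(s^5t+st^5)$ we have
$$Lq=\mathrm{span}\{s^6-5s^2t^4,\ t^6-5s^4t^2,\ s^5t+st^5\}.$$
 Multiply by $s^2,st,t^2$. The products $s^7t-5s^3t^5$ and $s^7t+s^3t^5$ span $\langle s^7t,s^3t^5\rangle$. The products $st^7-5s^5t^3$ and $s^5t^3+st^7$ span $\langle st^7,s^5t^3\rangle$. The products $s^6t^2-5s^2t^6$, $s^2t^6-5s^6t^2$ and $s^6t^2+s^2t^6$ span $\langle s^6t^2,s^2t^6\rangle$. The remaining two are $s^8-5s^4t^4$ and $t^8-5s^4t^4$. So $\dim A=8$. Then $\bar K_8=A\otimes C+C\otimes A+Lo\otimes o+o\otimes Lo$ has dimension at most $(48-9)+6=45$, leaving at least $81-45=36$.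
* $d=9,10,11$: put $U_d=V_{d-6}q+V_{d-8}o$. By (17), $\bar K_d\subseteq U_d\otimes V_d+V_d\otimes U_d$. Since $\dim V_d/U_d\ge(d+1)-(d-5)-(d-7)=13-d$, at least $(13-d)^2$ remains, i.e. $16,\ 9,\ 4$.

Summing,
$$\dim(SR_W)_3\ge4+10+16+25+36+43+44+36+16+9+4=243>240=\#\mathcal{OP}_{W,3}.$$

**Step 6: the kernels.** Finally we locate the failure of injectivity. The inequality gives $\ker\varphi_3\ne0$. By part 2, $\ker\varphi_k=0$ for $k=0,1$ and $k\ge4$. So part 1 reads $[\ker\varphi_2]=[\ker\varphi_3]$. By complete reducibility, $\ker\varphi_2\cong\ker\varphi_3\ne0$. This proves part 5 and completes the proof of Theorem 2. $\blacksquare$
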